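\title{Containment of Datalog Programs in Regular Queries\\ Is 3EXPTIME-Complete}

\begin{abstract}
Regular queries are nonrecursive Datalog programs over edge-labeled graphs, with binary intensional predicates, extended by transitive closure. We determine the complexity of deciding whether a Datalog program is contained in a regular query: the problem is 3EXPTIME-complete, and in particular elementary. It is 2EXPTIME-complete for regular queries of any fixed depth bound $d\ge 4$; for a fixed regular query it is in EXPTIME, which is tight for some query. The upper bounds rest on one observation. Across a cut of a tree-like graph, a relation defined in a regular query is a union of rectangles whose number is not increased by transitive closure and is raised to roughly the $m$-th power by a rule with $m$ atoms. This gives local certificates for the failure of the query, and hence a tree automaton with triply exponentially many states.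
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $\Sigma$ be a finite alphabet. A \emph{graph database} $G$ over $\Sigma$ is a finite directed graph whose edges are labeled by symbols of $\Sigma$; we view it as a finite set of facts $a(u,v)$ with $a\in\Sigma$. Edges may be traversed backward: put $\Sigma^{\pm}=\Sigma\cup\{a^-:a\in\Sigma\}$, where $a^-(u,v)$ holds in $G$ if and only if $a(v,u)$ does.

A \emph{Datalog program} $\Pi$ over $\Sigma$ is a finite set of rules $H\leftarrow A_1,\dots,A_m$, where the \emph{head} $H$ and the \emph{body atoms} $A_i$ are predicates applied to tuples of variables. The binary symbols of $\Sigma^\pm$ are the \emph{extensional} predicates and occur only in bodies. All other predicates are \emph{intensional}; they may have any arity, including $0$, and one of them is the goal predicate $\mathit{Ans}$. Throughout, rules contain no constants and are \emph{safe}: every variable of the head occurs in the body. A variable may be repeated in an atom. A \emph{match} of a rule in a set of facts is a map $h$ from its variables to vertices that sends every body atom to a fact of the set, and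 it \emph{derives} the fact $h(H)$. The facts derived by $\Pi$ on $G$ form the least set that contains the extensional facts of $G$ and every fact derived by a match in it. The answer $\Pi(G)$ is the set of tuples $t$ such that $\mathit{Ans}(t)$ is derived. We use the standard unfolding of this least fixpoint: an intensional fact is derived if and only if it has a finite \emph{derivation tree}, that is, a tree of pairs (rule, map $h$) in which the extensional body atoms of each node become facts of $G$, each occurrence of an intensional body atom has a child whose instantiated head equals the instantiated atom, and the instantiated head of the root is the given fact.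

A \emph{regular query} (RQ) $\Omega$ over $\Sigma$ has the extensional predicates $\Sigma^\pm$, all its intensional predicates except $\mathit{Ans}$ are binary, and its rules are of two kinds:
\begin{itemize}
\item \emph{conjunctive rules} $S(\bar x)\leftarrow R_1(y_1,y_1'),\dots,R_m(y_m,y_m')$;
\item \emph{transitive closure rules} (TC rules) $S(x,y)\leftarrow R^+(x,y)$, abbreviated $S\leftarrow R^+$, where $R$ is a binary predicate and $R^+$ is its transitive closure.
\end{itemize}
The \emph{dependency graph} of $\Omega$ has an edge from $S$ to every predicate in the body of a rule with head $S$, where $R$ counts as the body predicate of $S\leftarrow R^+$. It is required to be acyclic, so the predicates can be evaluated one after the other, and $\Omega(G)$ is the relation obtained for $\mathit{Ans}$. The \emph{depth} of $\Omega$ is the number of edges of a longest path in the dependency graph, extensional predicates included. We write $R^*$ for $R^+$ together with equality. For example, the RQ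
\[
S(x,y)\leftarrow a(x,y),a(y,z),a(z,x),\qquad T\leftarrow S^+,\qquad \mathit{Ans}(x,y)\leftarrow T(x,y)
\]
has depth $3$ and returns the pairs joined by a path all of whose edges lie on closed $a$-walks of length three. Recursion is available in an RQ only as transitive closure, but it may be applied to any binary relation defined so far, and nested to any depth.

If the goal predicates of $\Pi$ and $\Omega$ have the same arity, $\Pi$ is \emph{contained} in $\Omega$, written $\Pi\subseteq\Omega$, when $\Pi(G)\subseteq\Omega(G)$ for every graph database $G$ over $\Sigma$. It is known that containment of one RQ in another is 2EXPSPACE-complete, and that containment of a Datalog program in an RQ is decidable. The problem studied here, which comes from~\cite{rq}, is the precise complexity of the latter question, in the form of the following conjecture: \emph{containment of a Datalog program in an RQ is elementary}, that is, decidable in time bounded by a tower of exponentials of fixed height in the size of $(\Pi,\Omega)$.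

\subsection{Results}

Let $\exp_0(\nu)=\nu$ and $\exp_{k+1}(\nu)=2^{\exp_k(\nu)}$. The class $k$EXPTIME consists of the problems decidable in time $\exp_k(\nu^{O(1)})$ on inputs of size $\nu$. Hardness refers to polynomial-time reductions.

\begin{theorem}\label{thm:upper}
Whether a Datalog program $\Pi$ is contained in an RQ $\Omega$ can be decided in \textup{3EXPTIME}. In particular the problem is elementary.
\end{theorem}

\begin{theorem}\label{thm:lower}
The problem is \textup{3EXPTIME}-hard, hence \textup{3EXPTIME}-complete.
\end{theorem}

\begin{theorem}\label{thm:refine}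
\textup{(1)} For every fixed $d\ge4$, the problem restricted to RQs of depth at most $d$ is \textup{2EXPTIME}-complete.
\textup{(2)} For every fixed $\Omega$ the problem is in \textup{EXPTIME}, and for some fixed $\Omega$ it is \textup{EXPTIME}-complete.
\end{theorem}

\subsection{What one would expect}

An RQ is itself a Datalog program after a linear rewriting: a rule $S\leftarrow R^+$ is replaced by $S'(x,y)\leftarrow R(x,y)$, $S'(x,y)\leftarrow S'(x,z),R(z,y)$ and $S(x,y)\leftarrow S'(x,y)$ with $S'$ fresh. So our problem is at least 2EXPSPACE-hard, and the question is how much more it costs to allow unrestricted recursion on the left.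

There is a reason to fear a much higher cost. To refute containment one looks for a database, generated by a derivation tree of $\Pi$, on which $\Omega$ \emph{fails}. Now $R^+(u,v)$ fails if and only if there is a vertex set $X$ with $v\notin X$ such that for all $w,w'$ with $w=u$ or $w\in X$, either $R(w,w')$ fails or $w'\in X$. The failure of $R^+$ is thus an existential guess followed by a universal statement about the failure of $R$, and $R$ may involve a further transitive closure. If these quantifiers are translated into tree automata one at a time, each alternation calls for a complementation, each complementation may cost an exponential, and the height of the tower grows with the depth of $\Omega$.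

The proof of Theorem~\ref{thm:upper} avoids this by measuring how much information a relation can carry across a cut of the database. In this measure transitive closure is free, as Section~\ref{sec:cut} shows on a single cut. The same section suggests the final answer: an RQ of size $O(N)$ can compare two words of length $2^N$, and can therefore address $2^{2^N}$ tape cells. A Datalog program can generate branching trees of configurations, so alternating computations in doubly exponential space can be encoded, and these characterize 3EXPTIME~\cite{cks}.

Section~\ref{sec:trees} reduces containment to evaluating a Boolean RQ on graphs laid out along trees. Sections~\ref{sec:rect}--\ref{sec:sound} prove that the failure of this query has local certificates, Section~\ref{sec:alg} derives all upper bounds, and Section~\ref{sec:lower} proves all lower bounds.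

\section{The idea on a single cut}\label{sec:cut}

Let the vertex set of a graph database be partitioned into $A$ and $B$. For a binary relation $R$ on the vertices, a \emph{rectangle of $R$ from $A$ to $B$} is a set $L\times U\subseteq R$ with $L\subseteq A$ and $U\subseteq B$. Say that $R$ has \emph{width at most $N$} if $R\cap(A\times B)$ is a union of $N$ rectangles $L^q_\to\times U^q_\to$ from $A$ to $B$, and $R\cap(B\times A)$ is a union of $N$ rectangles $L^q_\leftarrow\times U^q_\leftarrow$ from $B$ to $A$ ($1\le q\le N$). The index $q$ is all that the two sides must agree on in order to establish $R(u,v)$ for $u\in A$ and $v\in B$: the side $A$ checks $u\in L^q_\to$ and the side $B$ checks $v\in U^q_\to$. By symmetry we discuss only the direction from $A$ to $B$.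

\emph{Edges.} If all edges from $A$ to $B$ start in a set of $s$ vertices, then $s$ rectangles suffice for a label $a$: for each such vertex $u$ take $\{u\}\times\{v\in B:a(u,v)\}$.

\emph{Transitive closure costs nothing.} Let $R$ have width at most $N$. Put
\[
\hat L^q=\{u\in A: R^*(u,u')\text{ for some }u'\in L^q_\to\},\qquad \hat U^q=\{v\in B: R^*(v',v)\text{ for some }v'\in U^q_\to\}.
\]
Then $\hat L^q\times\hat U^q\subseteq R^+$, since $R^*(u,u')$, $R(u',v')$ and $R^*(v',v)$ give $R^+(u,v)$. Conversely, an $R$-walk from $u\in A$ to $v\in B$ contains a step from $A$ to $B$; this step lies in some $L^q_\to\times U^q_\to$, and then $(u,v)\in\hat L^q\times\hat U^q$. So $R^+$ has width at most $N$, with the same index set. The walk may cross the cut many times, but one crossing names the rectangle.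

\emph{A conjunctive rule takes a power.} Consider $S(x,y)\leftarrow R(x,z),R(z,y),R(y,x)$ and a match with $x$ in $A$ and $y$ in $B$. If $z$ is in $A$, the atoms $R(z,y)$ and $R(y,x)$ cross the cut and lie in rectangles $q$ (from $A$ to $B$) and $q'$ (from $B$ to $A$). Once $q,q'$ are fixed, the conditions on the two sides are independent, and we obtain the rectangle
\[
\{u\in U^{q'}_\leftarrow:\ R(u,w)\text{ for some }w\in L^q_\to\}\ \times\ (U^q_\to\cap L^{q'}_\leftarrow)\ \subseteq S .
\]
If $z$ is in $B$, the atoms $R(x,z)$ and $R(y,x)$ cross, and we obtain
\[
(L^q_\to\cap U^{q'}_\leftarrow)\ \times\ \{v\in L^{q'}_\leftarrow:\ R(w,v)\text{ for some }w\in U^q_\to\}\ \subseteq S .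
\]
So $S$ has width at most $2N^2$. In general a rectangle of $S$ is named by a rule, a choice of side for each variable, and a rectangle for each crossing atom. A rule with $m$ atoms thus takes $N$ to at most $4^mN^m$, and $d$ levels of rules give width doubly exponential in the size of the query. This growth does occur.

\begin{example}\label{ex:eq}
Let $\mathsf{0},\mathsf{1}\in\Sigma$, and call edges with these labels \emph{bit edges}. Consider the rules
\begin{align*}
&b(x,y)\leftarrow \mathsf{0}(x,y),\qquad b(x,y)\leftarrow\mathsf{1}(x,y),\\
&B_0(x,y)\leftarrow b(x,y),\qquad B_{j+1}(x,y)\leftarrow B_j(x,z),B_j(z,y),\\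
&\mathit{Eq}_0(x,y)\leftarrow\mathsf{0}(x,x'),\mathsf{0}(y,y'),\qquad \mathit{Eq}_0(x,y)\leftarrow\mathsf{1}(x,x'),\mathsf{1}(y,y'),\\
&\mathit{Eq}_{j+1}(x,y)\leftarrow \mathit{Eq}_j(x,y),B_j(x,x'),B_j(y,y'),\mathit{Eq}_j(x',y').
\end{align*}
Here $B_j(u,v)$ holds if and only if there is a walk of $2^j$ bit edges from $u$ to $v$. On a graph in which at most one bit edge leaves each vertex, $\mathit{Eq}_j(u,v)$ holds if and only if walks of $2^j$ bit edges start at $u$ and at $v$ and spell the same word. This follows by induction on $j$: such walks are unique, the first $\mathit{Eq}_j$-atom compares the first halves, and the second compares the second halves. Now let $A$ and $B$ each consist of disjoint paths spelling all words $\omega\in\{0,1\}^{2^j}$, with starting vertices $u_\omega\in A$ and $v_\omega\in B$. A rectangle of $\mathit{Eq}_j$ that contains $(u_\omega,v_\omega)$ and $(u_{\omega'},v_{\omega'})$ also contains $(u_\omega,v_{\omega'})$, which forces $\omega=\omega'$. So $\mathit{Eq}_j$ needs $2^{2^j}$ rectangles, although no edge crosses the cut and only $O(j)$ rules are used.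
\end{example}

Two things remain to be done. First, the databases to be tested must be arranged along a tree so that every tree edge is a cut crossed by few edges. Second, the sets $L^q$ and $U^q$ are defined by global conditions, while an automaton sees one tree node at a time. We replace these sets by finite labels, which record how the rectangles of the cuts around one node are related. A label is a subset of a set of doubly exponential size, and this accounts for the third exponential.

\section{Reduction to a Boolean query on trees}\label{sec:trees}

\subsection{Normal form}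

In $\Pi$ we replace each atom $a^-(x,y)$ by $a(y,x)$, and we rename variables so that all rules use variables among $x_1,\dots,x_s$, with $s\ge1$ minimal. In $\Omega$ we make two changes. If $\mathit{Ans}$ occurs in a body or heads a TC rule, it is binary; we rename it everywhere to a fresh $A^\circ$ and add $\mathit{Ans}(x,y)\leftarrow A^\circ(x,y)$. Each TC rule $S\leftarrow R^+$ is replaced by $S'\leftarrow R^+$ and $S(x,y)\leftarrow S'(x,y)$ with $S'$ fresh. The answers do not change. Now the head of a TC rule has no other rule, and $\mathit{Ans}$ heads only conjunctive rules and occurs in no body. If $\Omega$ had depth $d$, it now has depth at most $2d+1$.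

\subsection{Symbolic trees}

A derivation tree of $\Pi$ with the maps $h$ forgotten still determines a most general database on which it can be carried out, and these databases suffice to test containment.

A \emph{symbolic tree} $\tau$ is a finite rooted tree whose nodes are labeled by rules of $\Pi$, such that the rule of the root has head predicate $\mathit{Ans}$, the children of a node $n$ correspond one-to-one to the occurrences of intensional atoms in the body of the rule of $n$, and the rule of each child has the predicate of its atom as head predicate. Let $r$ be the arity of $\mathit{Ans}$, and let $e,\mathsf{m}_1,\dots,\mathsf{m}_r$ be new labels. The graph $G_\tau$ has as vertices the \emph{slots} $(n,z)$, where $n$ is a node and $z$ a variable of its rule, and the following edges: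
\begin{itemize}
\item $a((n,z),(n,z'))$ for each extensional atom $a(z,z')$ of the rule of $n$;
\item $e(v,v)$ for every slot $v$; and, if $c$ is the child of $n$ for the atom $P(z_1,\dots,z_l)$ and the rule of $c$ has head $P(z_1',\dots,z_l')$, the edges $e((n,z_j),(c,z_j'))$ and $e((c,z_j'),(n,z_j))$ for $1\le j\le l$;
\item $\mathsf{m}_j(v,v)$ for $v=(\mathrm{root},z_j)$, where the rule of the root has head $\mathit{Ans}(z_1,\dots,z_r)$.
\end{itemize}
The $e$-edges record which slots must receive the same value, and the $\mathsf{m}_j$-loops mark the answer tuple. Let $\equiv$ be the equivalence relation generated by $e$, with classes $[v]$. The \emph{expansion} $C_\tau$ is the graph database over $\Sigma$ with the facts $a([u],[v])$ for the $\Sigma$-edges $a(u,v)$ of $G_\tau$, and $t_\tau=([(\mathrm{root},z_1)],\dots,[(\mathrm{root},z_r)])$.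

For example, let $\Pi$ have the rules $\mathit{Ans}(x,y)\leftarrow a(x,z),\mathit{Ans}(z,y)$ and $\mathit{Ans}(x,y)\leftarrow a(x,y)$, and let $\tau$ have a root $n$ with the first rule and a child $c$ with the second. The slots are $(n,x),(n,y),(n,z),(c,x),(c,y)$; the $e$-edges across the tree edge join $(n,z)$ to $(c,x)$ and $(n,y)$ to $(c,y)$; the expansion is an $a$-path of length two and $t_\tau$ is its pair of endpoints.

\begin{lemma}\label{lem:exp}
$\Pi\not\subseteq\Omega$ if and only if $t_\tau\notin\Omega(C_\tau)$ for some symbolic tree $\tau$.
\end{lemma}

\begin{proof}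
Suppose $t_\tau\notin\Omega(C_\tau)$. At each node $n$ instantiate the rule by $z\mapsto[(n,z)]$. The extensional body atoms become facts of $C_\tau$, and because of the $e$-edges the instantiated head of a child equals the corresponding instantiated atom of its parent. This is a derivation tree of $\mathit{Ans}(t_\tau)$, so $t_\tau\in\Pi(C_\tau)\setminus\Omega(C_\tau)$.

Conversely, let $t\in\Pi(G)\setminus\Omega(G)$. A derivation tree of $\mathit{Ans}(t)$ over $G$ is a symbolic tree $\tau$ together with a map from slots to vertices of $G$ under which all extensional atoms become facts of $G$. The map takes equal values on the two ends of each $e$-edge, because the instantiated head of a child equals the instantiated atom of the parent. So it induces a homomorphism $\eta\colon C_\tau\to G$, that is, a vertex map sending facts to facts, with $\eta(t_\tau)=t$. Every relation defined by $\Omega$ is preserved by $\eta$, by induction along the dependency graph: the composition of a match with $\eta$ is a match, and the image of an $R$-walk is an $R$-walk. Hence $t_\tau\in\Omega(C_\tau)$ would give $t\in\Omega(G)$.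
\end{proof}

\subsection{Evaluating the query before taking the quotient}

In $C_\tau$ one vertex may be shared by many nodes of $\tau$, so a tree edge does not partition the vertices. In $G_\tau$ every vertex belongs to exactly one node. We therefore work in $G_\tau$, and let the query compute $\equiv$ itself, which a TC rule can do. Define $\Omega^e$ from $\Omega$ as follows.
\begin{itemize}
\item Add $E\leftarrow e^+$. For each $a\in\Sigma$ that occurs in $\Omega$, as $a$ or as $a^-$, and for $1\le j\le r$, add
\begin{align*}
\tilde a(x,y)&\leftarrow E(x,x'),a(x',y'),E(y',y), &\widetilde{a^-}(x,y)&\leftarrow E(x,x'),a(y',x'),E(y',y),\\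
\tilde{\mathsf{m}}_j(x,y)&\leftarrow E(x,x'),\mathsf{m}_j(x',y'),E(y',y).
\end{align*}
\item In the rules of $\Omega$, replace each extensional predicate $\alpha\in\Sigma^\pm$ by $\tilde\alpha$.
\item Replace a head $S(x,x)$ with $S\ne\mathit{Ans}$ by $S(x,y)$ with $y$ fresh, and add $E(x,y)$ to the body.
\item Replace $\mathit{Ans}(y_1,\dots,y_r)\leftarrow\varphi$ by $\mathit{Ans}()\leftarrow\varphi,\tilde{\mathsf{m}}_1(y_1,y_1),\dots,\tilde{\mathsf{m}}_r(y_r,y_r)$.
\end{itemize}
The query $\Omega^e$ depends only on $\Omega$ and is computable in polynomial time. A path in its dependency graph follows a path of the normalized $\Omega$ and may end with $\tilde\alpha\to E\to e$ in place of $\alpha$, or with $E\to e$ after an intensional predicate, or it is part of $\mathit{Ans}\to\tilde{\mathsf{m}}_j\to E\to e$. So if the original $\Omega$ has depth $d$, then $\Omega^e$ has depth at most $2d+3$. We write $G\models\Omega^e$ if $\mathit{Ans}()$ is derived on $G$.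

\begin{lemma}\label{lem:bool}
$t_\tau\in\Omega(C_\tau)$ if and only if $G_\tau\models\Omega^e$.
\end{lemma}

\begin{proof}
Since $e$ is reflexive and symmetric on $G_\tau$, the relation $E$ is $\equiv$. We show by induction along the dependency graph that, for every binary predicate $R\neq\mathit{Ans}$ of $\Omega$ and all slots $u,v$, the fact $R(u,v)$ is derived by $\Omega^e$ on $G_\tau$ if and only if $R([u],[v])$ is derived by $\Omega$ on $C_\tau$; for extensional $\alpha$ the left side is read with $\tilde\alpha$.

\emph{Extensional predicates.} We have $\tilde a(u,v)$ if and only if $a(u',v')$ for some $u'\equiv u$, $v'\equiv v$, which says that $a([u],[v])$ is a fact of $C_\tau$. Likewise $\widetilde{a^-}(u,v)$ says that $a([v],[u])$ is a fact.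

\emph{TC rules $S\leftarrow R^+$.} An $R$-walk in $G_\tau$ from $u$ to $v$ projects to an $R$-walk from $[u]$ to $[v]$. Given an $R$-walk in $C_\tau$ from $[u]$ to $[v]$, represent its first vertex by $u$, its last by $v$, and the others arbitrarily; by induction this is an $R$-walk in $G_\tau$.

\emph{Conjunctive rules with head $S(x,y)$, $x\ne y$.} A match in $G_\tau$ projects to a match in $C_\tau$. Given a match in $C_\tau$ with $x\mapsto[u]$ and $y\mapsto[v]$, send $x$ to $u$, $y$ to $v$, and the other variables to arbitrary representatives; by induction all body atoms hold.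

\emph{Rules with original head $S(x,x)$.} The new rule derives $S(u,v)$ if and only if $u\equiv v$ and the old body has a match in $G_\tau$ with $x\mapsto u$. By projecting and lifting as before, this holds if and only if the old body has a match in $C_\tau$ with $x\mapsto[u]=[v]$.

Finally, $\tilde{\mathsf{m}}_j(v,v)$ holds if and only if $[v]$ is the $j$-th component of $t_\tau$. So a match of a new $\mathit{Ans}$-rule in $G_\tau$ projects to a match of the old rule that derives $\mathit{Ans}(t_\tau)$, and such a match lifts by arbitrary representatives.
\end{proof}

\section{States and rectangles}\label{sec:rect}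

Until the end of Section~\ref{sec:sound}, ``rule'' and ``predicate'' refer to $\Omega^e$. Its extensional predicates are labels without inverses; edges of $G_\tau$ whose label does not occur in $\Omega^e$ play no role. A conjunctive rule $\rho$ has head $S(x,y)$ with distinct variables $x,y$, or head $\mathit{Ans}()$, in which case we call it \emph{Boolean}. Its body atoms are written $R_i(z_i,z_i')$, where $z_i=z_i'$ is allowed, and by safety every variable in $\mathrm{Var}(\rho)$ occurs in the body.

Fix a symbolic tree $\tau$ and put $G=G_\tau$. We write $R$ also for the relation that $\Omega^e$ defines on $G$. Let $V_n$ be the set of slots of the node $n$, and $\mathrm{nb}(n)$ the set of its neighbors in the tree (parent and children). For a directed tree edge $f=(n\to p)$, let $V_f$ be the set of slots of all nodes on the $n$-side of the edge, and let $f^{-1}=(p\to n)$. We use three properties without further comment: $V_{f^{-1}}$ is the complement of $V_f$; the vertex set of $G$ is the disjoint union of $V_n$ and the \emph{sides} $V_{k\to n}$, $k\in\mathrm{nb}(n)$; and $V_n\cup V_{k\to n}\subseteq V_{n\to p}$ for distinct $k,p\in\mathrm{nb}(n)$.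 Every edge of $G$ joins two slots of one node or of two adjacent nodes, so an edge from $V_{n\to p}$ to its complement starts at a slot $(n,z)$ and ends in $V_p$.

We first fix names for the rectangles. The names must not depend on $\tau$ or on the cut, since an automaton will store them.

\begin{definition}\label{def:states}
For each binary predicate $R$ we define a finite set $Q_R$ of \emph{states}, by recursion along the dependency graph.
\begin{itemize}
\item For extensional $a$, let $Q_a=\{x_1,\dots,x_s\}$.
\item For $S\leftarrow R^+$, let $Q_S=Q_R$.
\item Let $\rho$ be a conjunctive rule and $Z\subseteq\mathrm{Var}(\rho)$, with complement $Z^c$. The atom $i$ \emph{crosses} $Z$ if exactly one of $z_i,z_i'$ is in $Z$. A \emph{split} of $\rho$ is a triple $(\rho,Z,\vec q)$, where $\vec q$ assigns a state $q_i\in Q_{R_i}$ to each atom $i$ crossing $Z$. If $S$ is not the head of a TC rule, $Q_S$ is the set of all splits $(\rho,Z,\vec q)$ such that $\rho$ has a head $S(x,y)$, $x\in Z$ and $y\notin Z$.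
\end{itemize}
A split $(\rho,Z,\vec q)$ is \emph{headless} if $Z$ contains no head variable of $\rho$. Every split of a Boolean rule is headless.
\end{definition}

The same atoms cross $Z$ and $Z^c$, so $(\rho,Z^c,\vec q)$ is a split whenever $(\rho,Z,\vec q)$ is; it is the same split seen from the other side of the cut. The recursion terminates because the dependency graph is acyclic, and this is the essential use of nonrecursiveness: a rule with $S$ in its own body would define $Q_S$ in terms of itself. The normal form is used too: $Q_S=Q_R$ is unambiguous because a TC head has one rule, and $x\in Z$, $y\notin Z$ requires $x\ne y$.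

\begin{definition}\label{def:rect}
For each directed tree edge $f=(n\to p)$, binary $R$ and $q\in Q_R$ we define $L^q_{R,f}\subseteq V_f$ and $U^q_{R,f}\subseteq V_{f^{-1}}$, by the same recursion and for all $f$ at once.
\begin{itemize}
\item For extensional $a$ and $z\in Q_a$: if $(n,z)$ is a slot, $L^z_{a,f}=\{(n,z)\}$ and $U^z_{a,f}=\{v\in V_p:a((n,z),v)\}$; otherwise both sets are empty.
\item For $S\leftarrow R^+$: $L^q_{S,f}$ is the set of $u\in V_f$ with $R^*(u,u')$ for some $u'\in L^q_{R,f}$, and $U^q_{S,f}$ is the set of $v\in V_{f^{-1}}$ with $R^*(v',v)$ for some $v'\in U^q_{R,f}$.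
\item For a split $(\rho,Z,\vec q)$, let $\mathrm{Match}_f(\rho,Z,\vec q)$ be the set of maps $h\colon Z\to V_f$ such that
\begin{itemize}
\item[(M1)] $R_i(h(z_i),h(z_i'))$ holds if $z_i,z_i'\in Z$;
\item[(M2)] $h(z_i)\in L^{q_i}_{R_i,f}$ if $z_i\in Z$ and $z_i'\notin Z$;
\item[(M3)] $h(z_i')\in U^{q_i}_{R_i,f^{-1}}$ if $z_i\notin Z$ and $z_i'\in Z$.
\end{itemize}
For $q=(\rho,Z,\vec q)\in Q_S$, where $\rho$ has head $S(x,y)$, put
\[
L^q_{S,f}=\{h(x):h\in\mathrm{Match}_f(\rho,Z,\vec q)\},\qquad U^q_{S,f}=\{h(y):h\in\mathrm{Match}_{f^{-1}}(\rho,Z^c,\vec q)\}.
\]
\end{itemize}
\end{definition}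

An element of $\mathrm{Match}_f(\rho,Z,\vec q)$ is the half of a match that lies in $V_f$; for each crossing atom it keeps its share of the promise that the atom lies in the rectangle $q_i$.

\begin{lemma}\label{lem:rect}
$L^q_{R,f}\times U^q_{R,f}\subseteq R$ for all $R$, $q$ and $f$.
\end{lemma}

\begin{proof}
Induction along the dependency graph. For extensional predicates this is the definition. For $S\leftarrow R^+$, a pair $(u,v)$ of the rectangle has $R^*(u,u')$, $R^*(v',v)$ and, by induction, $R(u',v')$. For $q=(\rho,Z,\vec q)$ take $h\in\mathrm{Match}_f(\rho,Z,\vec q)$ and $h'\in\mathrm{Match}_{f^{-1}}(\rho,Z^c,\vec q)$; we check that $h\cup h'$ is a match of $\rho$. Atoms that do not cross $Z$ hold by (M1) for $h$ or for $h'$. If $z_i\in Z$ and $z_i'\notin Z$, then $h(z_i)\in L^{q_i}_{R_i,f}$ by (M2) for $h$, and $h'(z_i')\in U^{q_i}_{R_i,f}$ by (M3) for $h'$. If $z_i\notin Z$ and $z_i'\in Z$, then $h'(z_i)\in L^{q_i}_{R_i,f^{-1}}$ by (M2) for $h'$, and $h(z_i')\in U^{q_i}_{R_i,f^{-1}}$ by (M3) for $h$. In both cases the atom holds by induction. So $S(h(x),h'(y))$.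
\end{proof}

\section{Local labelings}\label{sec:lab}

To certify that a monotone query fails, one may exhibit relations that contain the true ones, are closed under the rules, and still admit no match of a goal rule. We build such a certificate out of local data. From the node $n$, a vertex outside $V_n$ is seen only through the side $V_{k\to n}$ it lies in and the rectangles it belongs to. Accordingly, for a binary predicate $R$ we introduce formal \emph{ports} $\mathrm{in}(k,q)$ and $\mathrm{out}(k,q)$ for $k\in\mathrm{nb}(n)$ and $q\in Q_R$, and put
\[
\mathrm{In}^n_R=V_n\cup\{\mathrm{in}(k,q)\},\qquad \mathrm{Out}^n_R=V_n\cup\{\mathrm{out}(k,q)\}.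
\]
The port $\mathrm{in}(k,q)$ stands for the first component of a pair that crosses $k\to n$ in state $q$, and $\mathrm{out}(k,q)$ for the second component of a pair that crosses $n\to k$ in state $q$. For $S\leftarrow R^+$ the ports of $S$ and of $R$ coincide.

A pair $(u,v)\in R$ will be certified along the tree path from the node of $u$ to the node of $v$, by one state per tree edge and one local relation $\bar R^{\,n}$ per node. The reason for $R(u,v)$, however, need not stay on this path, in two ways. A match of a rule may place variables in a side off the path: for $S(x,y)\leftarrow R(x,y),a(z,z')$ the $a$-edge may be anywhere in $G$. And an $R$-walk may enter a side and return from it. Two more pieces of data, attached to directed tree edges, summarize these two phenomena.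

\begin{definition}\label{def:lab}
A \emph{labeling} of $\tau$ consists of
\begin{itemize}
\item for each node $n$ and binary $R$, a relation $\bar R^{\,n}\subseteq\mathrm{In}^n_R\times\mathrm{Out}^n_R$ that contains no pair $(\mathrm{in}(k,q),\mathrm{out}(k,q'))$ of ports of the same neighbor;
\item for each directed tree edge $f$, a set $M_f$ of headless splits (\emph{partial matches});
\item for each directed tree edge $f$ and each $R$ that is the body of a TC rule, a set $D^R_f\subseteq Q_R\times Q_R$ (\emph{detours}).
\end{itemize}
The \emph{canonical labeling} is defined as follows, for $u,v\in V_n$ and $k,p\in\mathrm{nb}(n)$: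
\begin{align*}
\bar R^{\,n}(u,v)&\iff R(u,v),\\
\bar R^{\,n}(u,\mathrm{out}(p,q'))&\iff u\in L^{q'}_{R,n\to p},\\
\bar R^{\,n}(\mathrm{in}(k,q),v)&\iff v\in U^q_{R,k\to n},\\
\bar R^{\,n}(\mathrm{in}(k,q),\mathrm{out}(p,q'))&\iff k\neq p,\ \ L^q_{R,k\to n}\subseteq L^{q'}_{R,n\to p}\ \text{ and }\ U^{q'}_{R,n\to p}\subseteq U^q_{R,k\to n},\\
(\rho,Z,\vec q)\in M_f&\iff (\rho,Z,\vec q)\text{ is headless and }\mathrm{Match}_f(\rho,Z,\vec q)\neq\emptyset,\\
(q,q')\in D^R_{k\to n}&\iff R^*(y,y')\text{ for some }y\in U^q_{R,n\to k},\ y'\in L^{q'}_{R,k\to n}.
\end{align*}
\end{definition}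

In the example above, $(\rho,\{z,z'\},\emptyset)$ is in the canonical $M_{k\to n}$ exactly when $V_{k\to n}$ contains an $a$-edge. A pair $(q,q')\in D^R_{k\to n}$ says that a walk entering the $k$-side in state $q$ can come back in state $q'$.

We now say what a match of a rule and an $R$-walk look like from a node $n$, in an arbitrary labeling.

\emph{Placements.} A \emph{placement} of a conjunctive rule $\rho$ at $n$ is a map $\lambda\colon\mathrm{Var}(\rho)\to V_n\cup\mathrm{nb}(n)$ together with a split $(\rho,Z_k,\vec q^{\,k})$ for every $k\in\mathrm{nb}(n)$, where $Z_k=\lambda^{-1}(k)$. The atom $i$ is \emph{visible} unless $z_i,z_i'\in Z_k$ for some $k$. For a visible atom put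
\[
\alpha_i=\begin{cases}\lambda(z_i)&\text{if }\lambda(z_i)\in V_n,\\ \mathrm{in}(k,q_i^k)&\text{if }z_i\in Z_k,\end{cases}\qquad
\beta_i=\begin{cases}\lambda(z_i')&\text{if }\lambda(z_i')\in V_n,\\ \mathrm{out}(k,q_i^k)&\text{if }z_i'\in Z_k.\end{cases}
\]
The placement is \emph{valid} if $\bar R_i^{\,n}(\alpha_i,\beta_i)$ for all visible atoms $i$, and it is \emph{supported at $k$} if $(\rho,Z_k,\vec q^{\,k})\in M_{k\to n}$.

\emph{Walk graphs.} Let $R$ be the body of a TC rule. The directed graph $H^n_R$ has the vertex set $\mathrm{In}^n_R\cup\mathrm{Out}^n_R$. Its edges are the \emph{$R$-steps} $\alpha\to\beta$ for $(\alpha,\beta)\in\bar R^{\,n}$ and the \emph{$D$-steps} $\mathrm{out}(k,q)\to\mathrm{in}(k,q')$ for $(q,q')\in D^R_{k\to n}$; see Figure~\ref{fig:walk}. Thus in-ports are entered only by $D$-steps and left only by $R$-steps, and out-ports are entered only by $R$-steps and left only by $D$-steps. A \emph{path} in $H^n_R$ always has length at least $1$ and may repeat vertices.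

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\draw[rounded corners] (-2.8,-0.9) rectangle (2.8,0.9);
\node at (0.4,-0.55) {node $n$};
\draw[gray] (-4.6,0) ellipse (1.1 and 0.7); \node at (-4.6,0) {$V_{k\to n}$};
\draw[gray] (4.6,0) ellipse (1.1 and 0.7); \node at (4.6,0) {$V_{p\to n}$};
\draw[gray] (0,2.35) ellipse (1.9 and 0.7); \node at (0,2.55) {$V_{k'\to n}$};
\node[draw,fill=white,inner sep=2.5pt,label=below left:{$\mathrm{in}(k,q_0)$}] (a) at (-2.8,-0.55) {};
\node[circle,fill,inner sep=1.5pt,label=below:{$u$}] (u) at (-1.5,-0.1) {};
\node[draw,fill=white,inner sep=2.5pt,label=above left:{$\mathrm{out}(k',q_1)$}] (b) at (-0.9,0.9) {};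
\node[draw,fill=white,inner sep=2.5pt,label=above right:{$\mathrm{in}(k',q_2)$}] (c) at (0.9,0.9) {};
\node[draw,fill=white,inner sep=2.5pt,label=below right:{$\mathrm{out}(p,q_3)$}] (d) at (2.8,-0.55) {};
\draw[->] (a)--(u); \draw[->] (u)--(b); \draw[->] (c)--(d);
\draw[->,dashed] (b) .. controls (-0.6,2.4) and (0.6,2.4) .. (c);
\end{tikzpicture}
\caption{An $R$-walk as seen from a tree node $n$ with neighbors $k,k',p$. One step comes from the $k$-side to the slot $u$ of $n$, the next step enters the $k'$-side, the walk continues inside that side (dashed, a $D$-step), and one step then goes directly from the $k'$-side to the $p$-side. Solid arrows are $R$-steps of the graph $H^n_R$.}\label{fig:walk}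
\end{figure}

\begin{definition}\label{def:closed}
A labeling is \emph{closed} if the following hold at every node $n$.
\begin{itemize}
\item[(X)] For extensional $a$: $\bar a^{\,n}(u,v)$ whenever $u,v\in V_n$ and $a(u,v)$; $\bar a^{\,n}((n,z),\mathrm{out}(p,z))$ whenever $(n,z)\in V_n$ and $p\in\mathrm{nb}(n)$; and $\bar a^{\,n}(\mathrm{in}(k,z),v)$ whenever $k\in\mathrm{nb}(n)$, $(k,z)\in V_k$, $v\in V_n$ and $a((k,z),v)$.
\item[(C1)] Let $\rho$ have head $S(x,y)$. If a valid placement of $\rho$ at $n$ has no $k$ with $x,y\in Z_k$ and is supported at all $k$ with $x,y\notin Z_k$, then $\bar S^{\,n}(\alpha,\beta)$. Here $\alpha=\lambda(x)$ if this is a slot and $\alpha=\mathrm{in}(k,(\rho,Z_k,\vec q^{\,k}))$ if $x\in Z_k$; and $\beta=\lambda(y)$ if this is a slot and $\beta=\mathrm{out}(p,(\rho,Z_p^c,\vec q^{\,p}))$ if $y\in Z_p$.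
\item[(C2)] Let $p\in\mathrm{nb}(n)$. If a valid placement of $\rho$ at $n$ has all head variables of $\rho$ in $Z_p$ and is supported at all $k\neq p$, then $(\rho,Z_p^c,\vec q^{\,p})\in M_{n\to p}$.
\item[(T1)] For $S\leftarrow R^+$: if $H^n_R$ has a path from $\alpha\in\mathrm{In}^n_R$ to $\beta\in\mathrm{Out}^n_R$ and $\alpha,\beta$ are not ports of the same neighbor, then $\bar S^{\,n}(\alpha,\beta)$.
\item[(T2)] If $H^n_R$ has a path from $\mathrm{in}(p,q)$ to $\mathrm{out}(p,q')$, then $(q,q')\in D^R_{n\to p}$.
\end{itemize}
A closed labeling is \emph{goal-free} if, in addition,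
\begin{itemize}
\item[(G)] no Boolean rule has, at any node $n$, a valid placement supported at all $k\in\mathrm{nb}(n)$.
\end{itemize}
\end{definition}

In (C1) the splits named in $\alpha$ and $\beta$ contain $x$ and not $y$, so they are states of $S$; in (C2) the split is headless. Each condition involves only one node, its neighbors and the tree edges at it.

\begin{proposition}\label{prop:cert}
$G_\tau\not\models\Omega^e$ if and only if $\tau$ has a closed goal-free labeling.
\end{proposition}

The proposition follows from Proposition~\ref{prop:complete} (the canonical labeling is a certificate when the query fails) and Proposition~\ref{prop:sound} (no certificate exists when the query holds).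

\section{The canonical labeling is closed}\label{sec:complete}

In this section the labeling is the canonical one. Fix $n$ and $R$, and let each slot or port denote a set of vertices:
\[
[\![u]\!]=\{u\},\qquad [\![\mathrm{in}(k,q)]\!]=L^q_{R,k\to n},\qquad [\![\mathrm{out}(k,q)]\!]=U^q_{R,n\to k}.
\]

\begin{lemma}\label{lem:local}
If $\bar R^{\,n}(\alpha,\beta)$, then
\begin{itemize}
\item[\textup{(i)}] $[\![\alpha]\!]\times[\![\beta]\!]\subseteq R$;
\item[\textup{(ii)}] if $\beta=\mathrm{out}(p,q')$, then $[\![\alpha]\!]\subseteq L^{q'}_{R,n\to p}$;
\item[\textup{(iii)}] if $\alpha=\mathrm{in}(k,q)$, then $[\![\beta]\!]\subseteq U^q_{R,k\to n}$.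
\end{itemize}
\end{lemma}

\begin{proof}
Parts (ii) and (iii) restate Definition~\ref{def:lab}, both when the other component is a slot and when it is a port. Part (i) is the definition if $\alpha,\beta$ are slots. If $\beta=\mathrm{out}(p,q')$, then (ii) gives $[\![\alpha]\!]\times[\![\beta]\!]\subseteq L^{q'}_{R,n\to p}\times U^{q'}_{R,n\to p}$; if $\alpha=\mathrm{in}(k,q)$, then (iii) gives $[\![\alpha]\!]\times[\![\beta]\!]\subseteq L^q_{R,k\to n}\times U^q_{R,k\to n}$. Lemma~\ref{lem:rect} applies.
\end{proof}

Either inclusion in the port-to-port clause would give (i). Both are needed in the next lemma, which assembles partial matches from all sides but one, the \emph{hole}: (ii) treats an atom that points into the hole and (iii) an atom that points out of it.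

\begin{lemma}[Gluing]\label{lem:glue}
Take a valid placement of $\rho$ at $n$, let $p\in\mathrm{nb}(n)$ or $p=\bot$ (no hole), and let $h_k\in\mathrm{Match}_{k\to n}(\rho,Z_k,\vec q^{\,k})$ for all $k\in\mathrm{nb}(n)\setminus\{p\}$. Put $h(z)=\lambda(z)$ if $\lambda(z)\in V_n$, and $h(z)=h_k(z)$ if $z\in Z_k$ with $k\ne p$. If $p=\bot$, then $h$ is a match of $\rho$ in $G$. If $p\in\mathrm{nb}(n)$, then $h\in\mathrm{Match}_{n\to p}(\rho,Z_p^c,\vec q^{\,p})$.
\end{lemma}

\begin{proof}
Let $Z_\bot=\emptyset$. The map $h$ is defined on $Z_p^c$, and for $p\in\mathrm{nb}(n)$ it takes values in $V_{n\to p}$. Let $i$ be a visible atom. If $z_i\notin Z_p$, then $h(z_i)\in[\![\alpha_i]\!]$: either $\alpha_i=h(z_i)$ is a slot, or $z_i\in Z_k$, $z_i'\notin Z_k$ and (M2) for $h_k$ applies. If $z_i'\notin Z_p$, then $h(z_i')\in[\![\beta_i]\!]$, because $\beta_i=h(z_i')$ is a slot or (M3) for some $h_k$ applies.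

Consider an atom $i$ with $z_i,z_i'\notin Z_p$. If it is not visible, it holds by (M1) for some $h_k$; if it is visible, it holds by validity and Lemma~\ref{lem:local}(i). This proves the case $p=\bot$, and (M1) in the other case. If $z_i\notin Z_p$ and $z_i'\in Z_p$, then $\beta_i=\mathrm{out}(p,q_i^p)$ and $h(z_i)\in[\![\alpha_i]\!]\subseteq L^{q_i^p}_{R_i,n\to p}$ by (ii), which is (M2). If $z_i\in Z_p$ and $z_i'\notin Z_p$, then $\alpha_i=\mathrm{in}(p,q_i^p)$ and $h(z_i')\in[\![\beta_i]\!]\subseteq U^{q_i^p}_{R_i,p\to n}$ by (iii), which is (M3).
\end{proof}

The next lemma turns a path in $H^n_R$ into an $R$-walk in $G$. Part (a) follows a given starting vertex forward. Part (b) is needed because the set denoted by an in-port may be empty or irrelevant: for $U$-sets and detours the walk must start \emph{after} the crossing into the $n$-side.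

\begin{lemma}[Paths]\label{lem:paths}
Let $\alpha=\gamma_0,\gamma_1,\dots,\gamma_t=\beta$ be a path in $H^n_R$ with $\alpha\in\mathrm{In}^n_R$ and $\beta\in\mathrm{Out}^n_R$.
\begin{itemize}
\item[\textup{(a)}] Let $w_0\in[\![\alpha]\!]$. If $\beta$ is a slot, then $R^+(w_0,\beta)$. If $\beta=\mathrm{out}(p,q')$, then $R^*(w_0,w)$ for some $w\in L^{q'}_{R,n\to p}$.
\item[\textup{(b)}] Let $\alpha=\mathrm{in}(k,q)$, and assume $t\ge2$ or $\beta$ is a slot. Then there are $y\in U^q_{R,k\to n}$ and $w$ with $R^*(y,w)$, where $w=\beta$ if $\beta$ is a slot and $w\in L^{q'}_{R,n\to p}$ if $\beta=\mathrm{out}(p,q')$.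
\end{itemize}
\end{lemma}

\begin{proof}
(a) We choose vertices $w_0,\dots,w_t$ with $R^*(w_{j},w_{j+1})$ such that $w_j\in[\![\gamma_j]\!]$ if $\gamma_j$ is a slot or an in-port, and $w_j\in L^q_{R,n\to k}$ if $\gamma_j=\mathrm{out}(k,q)$; so at an out-port the walk waits just before the crossing. If $\gamma_j\to\gamma_{j+1}$ is an $R$-step to a slot, put $w_{j+1}=\gamma_{j+1}$; then $R(w_j,w_{j+1})$ by Lemma~\ref{lem:local}(i). If it is an $R$-step to an out-port, put $w_{j+1}=w_j$ and use (ii). If it is a $D$-step from $\mathrm{out}(k,q)$ to $\mathrm{in}(k,q')$, there are $y\in U^q_{R,n\to k}$ and $y'\in L^{q'}_{R,k\to n}$ with $R^*(y,y')$; Lemma~\ref{lem:rect} gives $R(w_j,y)$, and we put $w_{j+1}=y'$. If $\beta$ is a slot, the last step is an $R$-step and contributes $R(w_{t-1},\beta)$, so $R^+(w_0,\beta)$.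

(b) The first step leaves an in-port, so it is an $R$-step. Suppose $\gamma_1=v$ is a slot. Then $v\in U^q_{R,k\to n}$ by (iii), and we take $y=v$. If $t=1$ put $w=v$; otherwise apply (a) to $\gamma_1,\dots,\gamma_t$ and $v$. Suppose $\gamma_1=\mathrm{out}(k_1,q_1)$. Then $t\ge2$ by assumption, and $\gamma_1\to\gamma_2$ is a $D$-step with witnesses $y\in U^{q_1}_{R,n\to k_1}$ and $y'\in[\![\gamma_2]\!]$, $R^*(y,y')$. By (iii), $y\in U^q_{R,k\to n}$. The in-port $\gamma_2$ is not in $\mathrm{Out}^n_R$, so $t\ge3$, and we apply (a) to $\gamma_2,\dots,\gamma_t$ and $y'$.
\end{proof}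

\begin{proposition}\label{prop:complete}
The canonical labeling is closed. It is goal-free if $G\not\models\Omega^e$.
\end{proposition}

\begin{proof}
(X) The three clauses say that $a(u,v)$, that $(n,z)\in L^z_{a,n\to p}$, and that $v\in U^z_{a,k\to n}$, which hold by Definition~\ref{def:rect}.

If a placement is supported at $k$, a map $h_k\in\mathrm{Match}_{k\to n}(\rho,Z_k,\vec q^{\,k})$ exists. So (C2) is Lemma~\ref{lem:glue} with hole $p$, and a placement violating (G) gives, with no hole, a match of a Boolean rule, that is, $G\models\Omega^e$.

(C1) Maps $h_k$ exist for all $k$ with $x,y\notin Z_k$. Write $\sigma_k=(\rho,Z_k,\vec q^{\,k})$ and $\sigma_k^c=(\rho,Z_k^c,\vec q^{\,k})$. There are four cases.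
\begin{itemize}
\item $\lambda(x),\lambda(y)\in V_n$. Gluing with no hole gives $S(\lambda(x),\lambda(y))$.
\item $\lambda(x)=u\in V_n$ and $y\in Z_p$. Gluing with hole $p$ gives $h\in\mathrm{Match}_{n\to p}(\sigma_p^c)$ with $h(x)=u$, so $u\in L^{\sigma_p^c}_{S,n\to p}$.
\item $x\in Z_k$ and $\lambda(y)=v\in V_n$. Gluing with hole $k$ gives $h\in\mathrm{Match}_{n\to k}(\sigma_k^c)$ with $h(y)=v$, so $v\in U^{\sigma_k}_{S,k\to n}$.
\item $x\in Z_k$, $y\in Z_p$, $k\ne p$. An element of $L^{\sigma_k}_{S,k\to n}$ has the form $h_k(x)$ with $h_k\in\mathrm{Match}_{k\to n}(\sigma_k)$; gluing with this $h_k$ and hole $p$ puts it in $L^{\sigma_p^c}_{S,n\to p}$. An element of $U^{\sigma_p^c}_{S,n\to p}$ has the form $h_p(y)$ with $h_p\in\mathrm{Match}_{p\to n}(\sigma_p)$; gluing with this $h_p$ and hole $k$ puts it in $U^{\sigma_k}_{S,k\to n}$.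
\end{itemize}

(T2) The path has length $t\ge2$, since $\bar R^{\,n}$ contains no pair of ports of the same neighbor. Lemma~\ref{lem:paths}(b) gives $y\in U^q_{R,p\to n}$ and $w\in L^{q'}_{R,n\to p}$ with $R^*(y,w)$, that is, $(q,q')\in D^R_{n\to p}$.

(T1) If $\alpha=u$ and $\beta=v$ are slots, (a) gives $R^+(u,v)$. If $\alpha=u$ is a slot and $\beta=\mathrm{out}(p,q')$, (a) and $u\in V_{n\to p}$ give $u\in L^{q'}_{S,n\to p}$. If $\alpha=\mathrm{in}(k,q)$ and $\beta=v$ is a slot, (b) and $v\in V_{n\to k}$ give $v\in U^q_{S,k\to n}$. Let $\alpha=\mathrm{in}(k,q)$ and $\beta=\mathrm{out}(p,q')$ with $k\ne p$; two inclusions are required.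

Let $u\in L^q_{S,k\to n}$, say $R^*(u,u')$ with $u'\in L^q_{R,k\to n}$. By (a) applied to $u'$ there is $w\in L^{q'}_{R,n\to p}$ with $R^*(u',w)$. Since $u\in V_{k\to n}\subseteq V_{n\to p}$, we get $u\in L^{q'}_{S,n\to p}$.

Let $v\in U^{q'}_{S,n\to p}$, say $R^*(v',v)$ with $v'\in U^{q'}_{R,n\to p}$. Then $v\in V_{p\to n}\subseteq V_{n\to k}$, so it suffices to find $y\in U^q_{R,k\to n}$ with $R^*(y,v)$. If $t=1$, take $y=v'$ by Lemma~\ref{lem:local}(iii). If $t\ge2$, (b) gives $y\in U^q_{R,k\to n}$ and $w\in L^{q'}_{R,n\to p}$ with $R^*(y,w)$, and $R(w,v')$ by Lemma~\ref{lem:rect}; so $R^*(y,v)$.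
\end{proof}

\section{Closed labelings contain the true relations}\label{sec:sound}

Now fix an arbitrary closed labeling. For slots $u,v$ let $n_0,\dots,n_l$ be the simple tree path from the node of $u$ to the node of $v$. An \emph{$R$-run} from $u$ to $v$ is a sequence of states $q_1,\dots,q_l\in Q_R$ such that $\bar R^{\,n_j}(\alpha_j,\beta_j)$ for $0\le j\le l$, where
\[
\alpha_0=u,\quad \alpha_j=\mathrm{in}(n_{j-1},q_j)\ \ (j\geq1),\qquad \beta_l=v,\quad \beta_j=\mathrm{out}(n_{j+1},q_{j+1})\ \ (j<l).
\]
For $l=0$ this says $\bar R^{\,n_0}(u,v)$. We call $q_j$ the \emph{state of the run at} $n_{j-1}\to n_j$ and $(\alpha_j,\beta_j)$ its \emph{trace at} $n_j$. A node $n$ lies on the path if and only if $u,v$ do not lie in one and the same side $V_{k\to n}$. The trace $(\alpha,\beta)$ at such a node is read off from the position of $u$ and $v$: we have $\alpha=u$ if $u\in V_n$, and $\alpha=\mathrm{in}(k,q)$ if $u\in V_{k\to n}$ and $q$ is the state at $k\to n$; and $\beta=v$ if $v\in V_n$, and $\beta=\mathrm{out}(k,q)$ if $v\in V_{k\to n}$ and $q$ is the state at $n\to k$.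

\begin{proposition}\label{prop:sound}
In a closed labeling, $R(u,v)$ implies that there is an $R$-run from $u$ to $v$, for every binary $R$. If $G\models\Omega^e$, then \textup{(G)} fails.
\end{proposition}

\begin{proof}
We use induction along the dependency graph. Within each step, the data $M$ and $D$ are obtained by a second induction, on the number of nodes in a side; this is where the finiteness of $\tau$ is used.

\medskip\noindent\emph{Extensional predicates.} An edge $a(u,v)$ inside a node is a run by the first clause of (X). An edge from $(n_0,z)$ to $v\in V_{n_1}$, with $n_0,n_1$ adjacent, has the run with state $z$, by the second clause at $n_0$ and the third at $n_1$.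

\medskip\noindent\emph{Conjunctive rules.} Let $h$ be a match of $\rho$ in $G$. By induction fix an $R_i$-run from $h(z_i)$ to $h(z_i')$ for each atom $i$. These runs induce a placement at every node $n$: let $\lambda^n(z)=h(z)$ if $h(z)\in V_n$ and $\lambda^n(z)=k$ if $h(z)\in V_{k\to n}$, so that $Z^n_k=h^{-1}(V_{k\to n})$. Atom $i$ crosses $Z^n_k$ if and only if the path of run $i$ uses the tree edge between $n$ and $k$, and we then assign to $i$ the state of the run at that edge. The resulting vector depends only on the undirected edge; call it $\vec q^{\,nk}=\vec q^{\,kn}$. Also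
\begin{equation}\label{eq:compl}
Z^k_n=(Z^n_k)^c\qquad\text{for adjacent }n,k.
\end{equation}
If atom $i$ is visible at $n$, then $n$ lies on the path of run $i$ and $(\alpha_i,\beta_i)$ is the trace of the run at $n$. So the placement at every node is valid.

We claim that the placement at $n$ is supported at $k$ whenever $Z^n_k$ contains no head variable. Use induction on the number of nodes on the $k$-side. For $k'\in\mathrm{nb}(k)\setminus\{n\}$ we have $V_{k'\to k}\subseteq V_{k\to n}$, so $Z^k_{k'}\subseteq Z^n_k$ contains no head variable, and by induction the placement at $k$ is supported at $k'$. By~\eqref{eq:compl} all head variables lie in $Z^k_n$. Condition (C2) at $k$ with $p=n$ gives $(\rho,(Z^k_n)^c,\vec q^{\,kn})=(\rho,Z^n_k,\vec q^{\,nk})\in M_{k\to n}$.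

If $\rho$ is Boolean, the claim shows that (G) is violated at every node. If $\rho$ has head $S(x,y)$, let $n_0,\dots,n_l$ be the path from the node of $h(x)$ to the node of $h(y)$. At each $n_j$ no side contains both $h(x)$ and $h(y)$, so by the claim (C1) applies. For the edge $n_{j-1}\to n_j$, the out-port given by (C1) at $n_{j-1}$ carries the state $(\rho,(Z^{n_{j-1}}_{n_j})^c,\vec q^{\,n_{j-1}n_j})$ and the in-port given at $n_j$ carries $(\rho,Z^{n_j}_{n_{j-1}},\vec q^{\,n_jn_{j-1}})$. These are equal by~\eqref{eq:compl}, so the pairs given by (C1) form an $S$-run from $h(x)$ to $h(y)$.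

\medskip\noindent\emph{TC rules $S\leftarrow R^+$.} Let $v_0,\dots,v_t$ with $t\ge1$ and $R(v_i,v_{i+1})$ for $0\le i<t$. By induction fix an $R$-run for each \emph{step} $i$, from $v_i$ to $v_{i+1}$. Step $i$ is \emph{visible at $n$} unless $v_i,v_{i+1}$ lie in the same side $V_{k\to n}$; in the visible case its trace $(\alpha_i^n,\beta_i^n)$ is an $R$-step of $H^n_R$. The difficulty is that the walk need not follow the tree path from $v_0$ to $v_t$. We show that the visible steps at $n$ are joined up by $D$-steps, through two statements.
\begin{itemize}
\item[(D)] If $1\le a\le b\le t-1$, $v_a,\dots,v_b\in V_{k\to n}$ and $v_{a-1},v_{b+1}\notin V_{k\to n}$, then $(q,q')\in D^R_{k\to n}$, where $q$ is the state of step $a-1$ at $n\to k$ and $q'$ is the state of step $b$ at $k\to n$.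
\item[(P)] If steps $i\le j$ are visible at $n$, then $H^n_R$ has a path from $\alpha^n_i$ to $\beta^n_j$.
\end{itemize}

We first derive (P) from the instances of (D) at $n$ with $i<a\le b\le j$. It suffices to show, for consecutive visible steps $a-1<b$ between $i$ and $j$, that $\beta^n_{a-1}=\alpha^n_b$ or there is a $D$-step $\beta^n_{a-1}\to\alpha^n_b$. If $a=b$ and $v_a\in V_n$, then $\beta^n_{a-1}=v_a=\alpha^n_b$. Otherwise $v_a,\dots,v_b$ lie in one side $V_{k\to n}$: for $a=b$ because $v_a\notin V_n$, and for $a<b$ because the steps $a,\dots,b-1$ are invisible and consecutive ones share a vertex. As the steps $a-1$ and $b$ are visible, $v_{a-1},v_{b+1}\notin V_{k\to n}$. Then $\beta^n_{a-1}=\mathrm{out}(k,q)$ and $\alpha^n_b=\mathrm{in}(k,q')$ with $q,q'$ as in (D), and (D) gives the $D$-step.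

We prove (D) by induction on the number of nodes on the $k$-side. The steps $a-1$ and $b$ use the edge between $n$ and $k$, so they are visible at $k$, with $\alpha^k_{a-1}=\mathrm{in}(n,q)$ and $\beta^k_b=\mathrm{out}(n,q')$. The derivation of (P) at $k$ for these two steps uses (D) only for blocks of vertices among $v_a,\dots,v_b\in V_{k\to n}$, hence only for sides $V_{k'\to k}$ with $k'\ne n$, which have fewer nodes. So $H^k_R$ has a path from $\mathrm{in}(n,q)$ to $\mathrm{out}(n,q')$, and (T2) at $k$ with $p=n$ gives $(q,q')\in D^R_{k\to n}$.

Let $n_0,\dots,n_l$ be the path from the node of $v_0$ to the node of $v_t$. As in Section~\ref{sec:cut}, one crossing of each tree edge names the state; to make the choices compatible we take the last one. For $1\le j\le l$ let $i_j$ be the largest $i$ with $v_i\in V_{n_{j-1}\to n_j}$. It exists because of $v_0$, and $i_j\le t-1$ because of $v_t$. Step $i_j$ crosses $n_{j-1}\to n_j$; let $q_j$ be its state there. It is visible at both ends of the edge, with $\beta^{n_{j-1}}_{i_j}=\mathrm{out}(n_j,q_j)$ and $\alpha^{n_j}_{i_j}=\mathrm{in}(n_{j-1},q_j)$. Put $i_0=0$ and $i_{l+1}=t-1$; step $0$ is visible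 at $n_0$ with $\alpha^{n_0}_0=v_0$, and step $t-1$ is visible at $n_l$ with $\beta^{n_l}_{t-1}=v_t$. Since $V_{n_{j-1}\to n_j}\subseteq V_{n_j\to n_{j+1}}$, we have $i_0\le i_1\le\dots\le i_{l+1}$. For $0\le j\le l$, statement (P) at $n_j$ for the steps $i_j\le i_{j+1}$ gives a path from $\alpha^{n_j}_{i_j}$ to $\beta^{n_j}_{i_{j+1}}$. These are not ports of the same neighbor, because $n_{j-1}\ne n_{j+1}$. By (T1), $q_1,\dots,q_l$ is an $S$-run from $v_0$ to $v_t$.
\end{proof}

This completes the proof of Proposition~\ref{prop:cert}. That the intensional predicates are binary is built into the notion of a run: two arguments determine one tree path, and one state per edge of the path suffices.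

\begin{remark}
The rectangles of Definition~\ref{def:rect} cover $R\cap(V_f\times V_{f^{-1}})$, as in Section~\ref{sec:cut}. Indeed, take a run for $R(u,v)$ in the canonical labeling; Lemma~\ref{lem:local}(ii), applied along the path, gives $u\in L^{q_j}_{R,n_{j-1}\to n_j}$ for all $j$, and (iii), applied backward, gives $v\in U^{q_j}_{R,n_{j-1}\to n_j}$.
\end{remark}

\section{The algorithm and the upper bounds}\label{sec:alg}

By Lemmas~\ref{lem:exp} and~\ref{lem:bool} and Proposition~\ref{prop:cert}, $\Pi\not\subseteq\Omega$ if and only if some symbolic tree has a closed goal-free labeling. We decide this by the emptiness test for a bottom-up tree automaton that guesses the sets $M$ and $D$.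

\subsection{The check at a node}

The relations $\bar R^{\,n}$ need not be guessed. Given $\tau$ and sets $M_f$, $D^R_f$ on all directed edges, define $\bar R^{\,n}$ along the dependency graph as the set of exactly those pairs that (X), (C1) or (T1) requires. This is well defined, since the premises for $S$ mention only the relations $\bar R^{\,n}$ of predicates below $S$ and the sets $M_{k\to n}$, $D^R_{k\to n}$; and no pair of ports of the same neighbor is ever required. All premises in Definition~\ref{def:closed}, and the existence of a placement violating (G), are monotone in the relations $\bar R^{\,n}$. Hence every closed labeling with the given $M$ and $D$ contains these least relations, by induction along the dependency graph, and if it satisfies (C2), (T2) and (G), so does the labeling with the least relations. So a closed goal-free labeling with the given $M,D$ exists if and only if at each node $n$ the least relations satisfy (C2), (T2) and (G). We call this the \emph{check at $n$}. Its outcome depends only on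
\begin{itemize}
\item the rule of $n$, and whether $n$ is the root (which determines the $\mathsf{m}_j$-loops);
\item the rule of each child, the rule of the parent, and the atom occurrence of the parent's rule to which $n$ corresponds (which determine the $e$-edges between $V_n$ and the neighbors);
\item the sets $M$ and $D$ on the directed edges into and out of $n$.
\end{itemize}

\subsection{The automaton}

A \emph{type} is a tuple $\theta=(\pi,\pi',j,M^\uparrow,M^\downarrow,D^\uparrow,D^\downarrow)$, where $\pi,\pi'$ are rules of $\Pi$, the $j$-th intensional atom occurrence of $\pi'$ has the head predicate of $\pi$, $M^\uparrow,M^\downarrow$ are sets of headless splits, and $D^\uparrow,D^\downarrow$ are families of subsets of the sets $Q_R\times Q_R$. It describes a node $n$ with rule $\pi$ that is the $j$-th child of a node $p$ with rule $\pi'$, with $M_{n\to p}=M^\uparrow$, $M_{p\to n}=M^\downarrow$, $D_{n\to p}=D^\uparrow$, $D_{p\to n}=D^\downarrow$. A \emph{transition} consists of a rule $\pi$ with $l\geq0$ intensional atom occurrences, \emph{source} types $\theta_1,\dots,\theta_l$ where $\theta_j$ has second and third components $\pi$ and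 $j$, and a \emph{target}, which is a type with first component $\pi$ or, if $\pi$ has head predicate $\mathit{Ans}$, the symbol $\mathrm{root}$. A transition contains exactly the data listed above for one node, and it is \emph{allowed} if the check succeeds on these data. The \emph{realizable} types form the least set containing the target of each allowed transition whose sources all belong to it.

Some symbolic tree has a closed goal-free labeling if and only if there is an allowed transition with target $\mathrm{root}$ and realizable sources. Indeed, given such a tree, every node yields an allowed transition, and the types of the non-root nodes are realizable by induction from the leaves. Conversely, unfolding the reasons for realizability gives a finite tree of allowed transitions in which the target at each non-root node is the corresponding source at its parent; this is a symbolic tree with sets $M,D$ on all directed edges, and the check succeeds at every node. The realizable types are computed by repeatedly scanning the allowed transitions, in time polynomial in the number of transitions.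

\subsection{Counting}

Let $|\Pi|\ge1$ be the size of $\Pi$; it bounds $s$, the number of rules, and the number of atoms per rule. Let $m\ge2$ bound the number of atoms per rule of $\Omega^e$, so that by safety a rule has at most $2m$ variables. Let $\kappa$ be the number of rules and predicates of $\Omega^e$, let $\delta$ be its depth, and put $c=\log_2\kappa+2m$.

Let $N_0=s$ and $N_{j+1}=\kappa\,2^{2m}N_j^m$. If the longest dependency path starting at $R$ has at most $j$ edges, then $|Q_R|\le N_j$: for $j=0$ the predicate is extensional or has no rule (and then $Q_R=\emptyset$); a TC rule preserves the number of states; and a split is given by a rule, a set of variables and at most $m$ states. From $\log_2N_{j+1}=c+m\log_2N_j$ and $1+m+\dots+m^{\delta-1}\le m^\delta$ we obtain $|Q_R|\le N$ for all $R$, where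
\begin{equation}\label{eq:N}
\log_2N=m^{\delta}(\log_2s+c).
\end{equation}
The number of potential members of one set $M_f$ and all sets $D^R_f$ together is at most
\[
\Theta=\kappa\,4^mN^m+\kappa N^2 .
\]
So there are at most $|\Pi|^32^{2\Theta}$ types and at most $|\Pi|\,(|\Pi|^32^{2\Theta}+1)^{|\Pi|+1}$ transitions. A node has at most $s$ slots and $|\Pi|+1$ neighbors. A check enumerates the placements, of which there are at most $\kappa(s+|\Pi|+1)^{2m}N^{2m}$ because an atom crosses $Z_k$ for at most two $k$, and computes reachability in graphs $H^n_R$ with at most $s+2(|\Pi|+1)N$ vertices. This takes time polynomial in $\Theta$, $|\Pi|$ and $(2|\Pi|+1)^{2m}$, and the last quantity is at most $2^{4\Theta|\Pi|}$ since $m\le\Theta$. After the polynomial-time computation of $\Omega^e$, the algorithm thus runs in time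
\begin{equation}\label{eq:time}
2^{(|\Pi|+\Theta)^{O(1)}} .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:upper} and of the upper bounds in Theorem~\ref{thm:refine}]
Let $\nu$ be the input size. The numbers $m,\kappa,\delta,s,c$ are $\nu^{O(1)}$. Then $m^\delta=2^{\nu^{O(1)}}$, so $N$ and $\Theta$ are at most $\exp_2(\nu^{O(1)})$ by~\eqref{eq:N}, and the time~\eqref{eq:time} is $\exp_3(\nu^{O(1)})$.

If $\Omega$ has depth at most a fixed $d$, then $\delta\le2d+3$, so $\log_2N=\nu^{O(1)}$, $\Theta\le2^{\nu^{O(1)}}$, and the time is $\exp_2(\nu^{O(1)})$.

If $\Omega$ is fixed, so is $\Omega^e$, and $m,\kappa,\delta,c$ are constants. Then $N=O(s^{O(1)})$, $\Theta$ is polynomial in $|\Pi|$, and the time is $2^{|\Pi|^{O(1)}}$.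
\end{proof}

\section{Lower bounds}\label{sec:lower}

\subsection{Alternating machines}

We use single-tape alternating Turing machines $\mathcal M$ with tape alphabet $\Gamma$, which contains a blank, and state set $Q=Q_\exists\cup Q_\forall\cup\{q_{\mathrm{acc}},q_{\mathrm{rej}}\}$ with initial state $q_0$. For each state in $Q_\exists\cup Q_\forall$ and each scanned symbol there are a first and a second transition, possibly equal, so that a non-halting configuration has a \emph{$1$-successor} and a \emph{$2$-successor}. An \emph{accepting tree} for a configuration is a finite tree of configurations with that root, in which a node with state in $Q_\exists$ has one child, which is one of its successors, a node with state in $Q_\forall$ has both successors as children, and all leaves have state $q_{\mathrm{acc}}$. The machine accepts $w$ if the initial configuration on $w$ has an accepting tree. By the theorem of Chandra, Kozen and Stockmeyer~\cite{cks}, the languages decided by alternating machines in space $\exp_k(n^{O(1)})$ are those in $(k+1)$EXPTIME; we use $k=0,1,2$.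

In each case we fix a machine $\mathcal M$ with this space bound that decides a hard language for the time class, and compute from an input $w$ of length $n\ge1$, in polynomial time, a pair $(\Pi,\Omega)$ such that $\Pi\not\subseteq\Omega$ if and only if $\mathcal M$ accepts $w$. Deterministic time classes are closed under complement, so containment is then hard for the class.

\subsection{Accepting trees as expansions}

One construction gives both Theorem~\ref{thm:lower} and the hardness in Theorem~\ref{thm:refine}(1). The program $\Pi$ generates all trees that have the outward shape of an accepting tree, and the query $\Omega$ holds exactly on those that contain an error. To compare corresponding cells of consecutive configurations, each cell carries its position as a binary address of $K$ bits.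

Let $N=N(n)\geq1$ be a polynomial, and let $K=2^N$ (\emph{long addresses}, for 3EXPTIME) or $K=N$ (\emph{short addresses}, for 2EXPTIME), chosen so that $2^K\ge n$ and $\mathcal M$ on $w=w_0\cdots w_{n-1}$ uses only the cells $0,\dots,2^K-1$. Let $\Gamma'=\Gamma\cup(Q\times\Gamma)$; the elements of $Q\times\Gamma$ are \emph{head symbols}. A configuration is a word of length $2^K$ over $\Gamma'$ with exactly one head symbol. In the $i$-successor of a configuration reachable from the initial one, the symbol at a cell is $f_i(\alpha,\beta,\gamma)$, where $\alpha,\beta,\gamma$ are the symbols at the left neighbor, the cell and the right neighbor, with $\#$ beyond the ends: a cell changes only if the head is on it or moves onto it, and in both cases the head symbol is in the window. On windows that do not occur, $f_i$ is arbitrary. The alphabet $\Sigma$ consists of the pairwise distinct labels $\mathsf{0},\mathsf{1}$ (\emph{bits}), the symbols of $\Gamma'$ (\emph{contents}), and $\mathsf{t}_1,\mathsf{t}_2,\mathsf{start},\mathsf{end}$.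

\paragraph{The program.} Let $\mathit{Bit}_0(x,y)\leftarrow\mathsf{0}(x,y)$ and $\mathit{Bit}_0(x,y)\leftarrow\mathsf{1}(x,y)$. The expression $\mathit{Bits}(x,z)$ generates a path of $K$ bit edges. For long addresses it is the atom $\mathit{Bit}_N(x,z)$, with rules $\mathit{Bit}_{j+1}(x,y)\leftarrow \mathit{Bit}_j(x,z),\mathit{Bit}_j(z,y)$ for $j<N$; for short addresses it is a chain of $N$ atoms $\mathit{Bit}_0$ from $x$ to $z$ through fresh variables. The unary predicates $F_p$, $p\in Q\cup\{\bot\}$, remember the state of the last head symbol written in the current configuration. The rules are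
\begin{align*}
F_p(x)&\leftarrow \mathit{Bits}(x,z),\gamma(z,y),F_{p}(y) &&(\gamma\in\Gamma),\\
F_p(x)&\leftarrow \mathit{Bits}(x,z),\gamma(z,y),F_{q}(y) &&(\gamma=(q,a)\in Q\times\Gamma),\\
F_q(x)&\leftarrow\mathsf{t}_i(x,y),F_\bot(y) &&(q\in Q_\exists,\ i=1,2),\\
F_q(x)&\leftarrow\mathsf{t}_1(x,y),F_\bot(y),\mathsf{t}_2(x,z),F_\bot(z) &&(q\in Q_\forall),\\
F_{q_{\mathrm{acc}}}(x)&\leftarrow\mathsf{end}(x,y),\qquad \mathit{Ans}()\leftarrow\mathsf{start}(x,y),F_\bot(y).
\end{align*}
The expansions of $\Pi$ are exactly the trees, directed away from the root, of the following form. The root has one $\mathsf{start}$-edge. After this edge and after each $\mathsf{t}_i$-edge comes a \emph{segment}, a path of \emph{cells}, each consisting of $K$ bit edges (its \emph{address}, read with the most significant bit first) followed by one content edge. A segment begins with $F_\bot$ and can be ended only by a rule for some $F_q$ with $q\in Q\setminus\{q_{\mathrm{rej}}\}$, so it contains a head symbol, and the state $q$ of its last head symbol is not $q_{\mathrm{rej}}$. It is followed by one $\mathsf{t}_i$-edge if $q\in Q_\exists$, by a $\mathsf{t}_1$-edge and a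 $\mathsf{t}_2$-edge if $q\in Q_\forall$, and by an $\mathsf{end}$-edge if $q=q_{\mathrm{acc}}$. Neither the addresses, nor the contents, nor the number of cells are constrained further.

\paragraph{Auxiliary predicates of the query.} The following are unions, with one rule per case: $b$ is $\mathsf{0}$ or $\mathsf{1}$; $c$ is any $\gamma\in\Gamma'$; $g$ is $\mathsf{0}$, $\mathsf{1}$ or any $\gamma\in\Gamma'$; $\mathit{Beg}$ is $\mathsf{start}$, $\mathsf{t}_1$ or $\mathsf{t}_2$; $\mathit{Fin}$ is $\mathsf{t}_1$, $\mathsf{t}_2$ or $\mathsf{end}$; $\mathit{CB}$ is $\mathit{Beg}$ or $c$. Three expressions depend on $K$.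
\begin{itemize}
\item For long addresses, $B=B_N$ and $\mathit{Eq}=\mathit{Eq}_N$ are the predicates of Example~\ref{ex:eq}, and $\mathit{Dist}(x,y)\leftarrow G_N(x,z),g(z,y)$, where $G_0(x,y)\leftarrow g(x,y)$ and $G_{j+1}(x,y)\leftarrow G_j(x,z),G_j(z,y)$.
\item For short addresses they are abbreviations, written out with fresh variables wherever they occur: $B(x,z)$ is a chain of $N$ atoms $b$, $\mathit{Dist}(x,y)$ is a chain of $N+1$ atoms $g$, and $\mathit{Eq}(x_0,y_0)$ is the conjunction of $\mathit{Eq}_0(x_j,y_j),b(x_j,x_{j+1}),b(y_j,y_{j+1})$ over $j<N$.
\end{itemize}
In both cases $B$ means a path of $K$ bit edges and $\mathit{Dist}$ a path of $K+1$ edges in $g$. In an expansion at most one bit edge leaves each vertex, so $\mathit{Eq}(u,v)$ holds if and only if paths of $K$ bit edges with the same labels start at $u$ and $v$. The remaining auxiliary rules are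
\begin{align*}
&\mathit{Cell}(x,y)\leftarrow B(x,z),c(z,y),\qquad \mathit{bp}\leftarrow b^+,\quad \mathit{op}\leftarrow\mathsf{1}^+,\quad \mathit{gp}\leftarrow g^+,\quad \mathit{cp}\leftarrow \mathit{Cell}^+,\\
&\mathit{LO}(x,z)\leftarrow c(x,z),\qquad \mathit{LO}(x,z)\leftarrow \mathit{op}(x,y),c(y,z),\\
&\mathit{LZ}(x,z)\leftarrow\mathsf{0}(x,z),\qquad \mathit{LZ}(x,z)\leftarrow \mathit{bp}(x,y),\mathsf{0}(y,z),\\
&\mathit{Dn}_i(x,y)\leftarrow \mathit{gp}(x,z),\mathsf{t}_i(z,y),\qquad \mathit{Dn}_i(x,y)\leftarrow \mathit{gp}(x,z),\mathsf{t}_i(z,z'),\mathit{gp}(z',y).
\end{align*}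
On an expansion these have the following meaning.
\begin{itemize}
\item[(E1)] Maximal paths of bit edges are exactly the addresses, and maximal $g$-paths are exactly the segments. So $B(u,v)$ holds if and only if $u,v$ are the start and end of an address, and $\mathit{Cell}$-paths move from cell to cell within a segment.
\item[(E2)] If $u$ is the start of the $j$-th bit edge of a cell, then a vertex $v$ with $\mathit{Dist}(u,v)$ at which a bit edge starts exists if and only if the segment has a next cell, and then $v$ is the start of the $j$-th bit edge of that cell. Indeed $K+1$ is the length of a cell; and from the last cell a $g$-path of length $K+1$ exists only for $j=1$, where it ends at the end of the segment, at which no bit edge starts.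
\item[(E3)] If $u'$ is the end of a bit edge, then $\mathit{LO}(u',\cdot)$ is satisfiable if and only if all later bits of the address are $\mathsf{1}$ (which includes the case that there are none), and $\mathit{LZ}(u',\cdot)$ is satisfiable if and only if some later bit is $\mathsf{0}$.
\item[(E4)] If $u,v$ are starts of cells, then $\mathit{Dn}_i(u,v)$ holds if and only if $v$ lies in the segment entered by a $\mathsf{t}_i$-edge leaving the end of the segment of $u$.
\end{itemize}

\paragraph{Error rules.} The rules for $\mathit{Ans}()$ have the following bodies.
\begin{itemize}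
\item[(A)] \emph{The first address of a segment contains a $\mathsf{1}$:} \ $\mathit{Beg}(x,y),\mathsf{1}(y,z)$, and $\mathit{Beg}(x,y),\mathit{bp}(y,z),\mathsf{1}(z,z')$.
\item[(B)] \emph{The last address of a segment contains a $\mathsf{0}$:} \ $\mathsf{0}(x,y),c(y,z),\mathit{Fin}(z,z')$, and $\mathsf{0}(x,y),\mathit{bp}(y,y'),c(y',z),\mathit{Fin}(z,z')$.
\item[(O)] \emph{A cell with all-ones address is not the last of its segment:} \\ $\mathit{CB}(x,y),\mathit{op}(y,z),c(z,z'),b(z',z'')$.
\item[(S)] \emph{An address is not followed by its successor:} for $\beta\in\{\mathsf{0},\mathsf{1}\}$, with $\bar\beta$ the other bit, \ $\beta(x,x'),\mathit{LO}(x',z),\mathit{Dist}(x,y),\beta(y,y')$, and $\beta(x,x'),\mathit{LZ}(x',z),\mathit{Dist}(x,y),\bar\beta(y,y')$.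
\item[(I)] \emph{The first segment is not the initial configuration.} Let $\iota_0=(q_0,w_0)$ and $\iota_k=w_k$ for $1\le k<n$, and let $\mathit{Skip}_k$ abbreviate $\mathsf{start}(x,y_0),\mathit{Cell}(y_0,y_1),\dots,\mathit{Cell}(y_{k-1},y_k)$. For $k<n$ and $\gamma\in\Gamma'\setminus\{\iota_k\}$: \ $\mathit{Skip}_k,B(y_k,z),\gamma(z,z')$. For $\gamma\in\Gamma'$ not the blank: \ $\mathit{Skip}_n,B(y_n,z),\gamma(z,z')$, and $\mathit{Skip}_n,\mathit{cp}(y_n,y'),B(y',z),\gamma(z,z')$.
\item[(T)] \emph{A cell is not updated correctly.} For $i=1,2$, for $\alpha,\gamma\in\Gamma'\cup\{\#\}$ and $\beta,\beta'\in\Gamma'$ with $\beta'\ne f_i(\alpha,\beta,\gamma)$: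
\[
\mathit{Left}_\alpha,\ B(x,z),\ \beta(z,x_2),\ \mathit{Right}_\gamma,\ \mathit{Dn}_i(x,y),\ \mathit{Eq}(x,y),\ B(y,y'),\ \beta'(y',y''),
\]
where $\mathit{Left}_\alpha$ is $\alpha(x_1,x)$ for $\alpha\in\Gamma'$ and $\mathit{Beg}(x_1,x)$ for $\alpha=\#$, and $\mathit{Right}_\gamma$ is $B(x_2,z_2),\gamma(z_2,x_3)$ for $\gamma\in\Gamma'$ and $\mathit{Fin}(x_2,x_3)$ for $\gamma=\#$.
\end{itemize}
This $\Omega$ is an RQ, and $(\Pi,\Omega)$ is computable in time polynomial in $n$: there are $O(N+n)$ rules, each with $O(N+n)$ atoms.

\begin{lemma}\label{lem:enc}
$\Pi\not\subseteq\Omega$ if and only if $\mathcal M$ accepts $w$.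
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:exp} we must show that $\Omega$ fails on some expansion if and only if the initial configuration has an accepting tree. Fix an expansion.

By (E1), the rules (A) and (B) have a match exactly in the situations stated in italics. In (O), the vertex $y$ follows a $\mathit{Beg}$-edge or a content edge and starts a bit edge, so it starts an address; the $\mathsf{1}$-path from $y$ ends where the content edge begins, so the whole address consists of ones; and the last atom says that another cell follows. For (S), recall that adding $1$ modulo $2^K$ flips exactly those bits all of whose lower-order bits are $1$. By (E2) and (E3), the first kind of rule detects a bit that should flip from one cell to the next and does not, and the second kind a bit that flips and should not. Hence (A), (B), (O), (S) all fail if and only if in every segment the addresses start at $0$, increase by one modulo $2^K$, reach $2^K-1$ only in the last cell, and do reach it there; that is, if and only if every segment has $2^K$ cells with addresses $0,1,\dots,2^K-1$ in this order.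

Assume this holds, and read each segment as the word of its contents. In (I), the variable $y_k$ is the start of cell $k$ of the first segment and $y'$ is the start of any cell after cell $n$. So (I) fails if and only if the first segment is $\iota_0\cdots\iota_{n-1}$ followed by blanks, which is the initial configuration. In a match of (T), $x$ starts a cell whose window is $(\alpha,\beta,\gamma)$, and $y$ starts a cell with content $\beta'$; by (E4) and $\mathit{Eq}$, the cell at $y$ has the same address, hence the same position, in the segment entered by the $\mathsf{t}_i$-edge. Conversely, each such pair of cells with $\beta'\ne f_i(\alpha,\beta,\gamma)$ gives a match. So (T) fails if and only if every segment entered by a $\mathsf{t}_i$-edge is obtained from its parent segment by applying $f_i$ at every position.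

Suppose $\Omega$ fails on the expansion. We show by induction from the first segment that each segment is a reachable configuration. If a segment is one, its only head symbol is the last one, so the edges that follow it are those prescribed for its state $q$. If $q\in Q_\exists\cup Q_\forall$, a segment entered by $\mathsf{t}_i$ is the image under $f_i$, which is the $i$-successor. Thus the segments form an accepting tree for the initial configuration. Conversely, writing the configurations of an accepting tree as segments with addresses $0,\dots,2^K-1$ gives an expansion of $\Pi$ on which, by the equivalences above, every error rule fails.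
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower} and of the hardness in Theorem~\ref{thm:refine}(1)]
With long addresses $\mathcal M$ has space $2^{2^N}$, and Lemma~\ref{lem:enc} gives 3EXPTIME-hardness; completeness follows with Theorem~\ref{thm:upper}. With short addresses $\mathcal M$ has space $2^N$, which gives 2EXPTIME-hardness, and it remains to bound the depth of $\Omega$. The longest dependency path starting at a predicate has $1$ edge for $b,c,g,\mathit{Beg},\mathit{Fin},\mathit{op},\mathit{Eq}_0$; $2$ edges for $\mathit{CB},\mathit{Cell},\mathit{bp},\mathit{gp},\mathit{LO}$; and $3$ edges for $\mathit{cp},\mathit{LZ},\mathit{Dn}_i$. So $\Omega$ has depth at most $4\le d$.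
\end{proof}

\subsection{A fixed query}

A fixed query cannot compare addresses of growing length. Instead the program stores a whole configuration in the arguments of one fact, using the unbounded arity of its predicates, and represents tape symbols by vertices. The simulation can go wrong only if two symbols are represented by the same vertex, and a fixed query detects this.

\begin{proof}[Proof of the hardness in Theorem~\ref{thm:refine}(2)]
Let $\mathcal M$ decide an EXPTIME-hard language using only the cells $1,\dots,p$ on inputs $w$ of length $n\le p$, where $p$ is polynomial in $n$. Let $\Gamma=\{\gamma_1,\dots,\gamma_k\}$, $\Sigma=\{\mathsf{s}_1,\dots,\mathsf{s}_k\}$, and let $\Omega_0$ have the rules $\mathit{Ans}()\leftarrow\mathsf{s}_a(x,x),\mathsf{s}_b(x,x)$ for $a\ne b$. It depends only on $\mathcal M$.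

Let $\vec z=(z_1,\dots,z_k)$ and $\vec x=(x_1,\dots,x_p)$, and let $\vec x[i/z_a]$ be $\vec x$ with $x_i$ replaced by $z_a$. The intended meaning of $\mathit{Acc}_{q,i}(\vec x,\vec z)$ is that the configuration with state $q$, head position $i$ and tape $\vec x$ has an accepting tree, when $z_a$ is read as $\gamma_a$. The rules of $\Pi$ are:
\begin{itemize}
\item $\mathit{Dom}(z_a,\vec z)\leftarrow\mathsf{s}_1(z_1,z_1),\dots,\mathsf{s}_k(z_k,z_k)$ for each $a$;
\item $\mathit{Acc}_{q_{\mathrm{acc}},i}(\vec x,\vec z)\leftarrow \mathit{Dom}(x_1,\vec z),\dots,\mathit{Dom}(x_p,\vec z)$ for each $i$;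
\item for $q\in Q_\exists\cup Q_\forall$, each position $i$ and each symbol $\gamma_a$, let the $j$-th transition for $(q,\gamma_a)$ write $\gamma_{b_j}$, enter state $q_j$ and move the head to position $i_j$ ($j=1,2$), and let $A_j$ be the atom $\mathit{Acc}_{q_j,i_j}(\vec x[i/z_{b_j}],\vec z)$. For $q\in Q_\exists$ include $\mathit{Acc}_{q,i}(\vec x[i/z_a],\vec z)\leftarrow A_j$ for each $j$ with $1\le i_j\le p$. For $q\in Q_\forall$ include $\mathit{Acc}_{q,i}(\vec x[i/z_a],\vec z)\leftarrow A_1,A_2$ if $1\le i_1,i_2\le p$;
\item $\mathit{Ans}()\leftarrow \mathit{Acc}_{q_0,1}(z_{a_1},\dots,z_{a_p},\vec z)$, where $\gamma_{a_1}\cdots\gamma_{a_p}$ is $w$ padded with blanks.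
\end{itemize}
All rules are safe, and $\Pi$ is computable in polynomial time.

Suppose $\mathcal M$ accepts $w$, and let $G$ have the vertices $\gamma_a$ and the facts $\mathsf{s}_a(\gamma_a,\gamma_a)$. Then $\Omega_0$ fails on $G$. An accepting tree for the initial configuration uses only moves within $1,\dots,p$. By induction from its leaves, for each configuration in it with state $q$, position $i$ and tape $\vec v$, the fact $\mathit{Acc}_{q,i}(\vec v,\gamma_1,\dots,\gamma_k)$ is derived. So $\mathit{Ans}()$ is derived and $\Pi\not\subseteq\Omega_0$.

Conversely, let $\Pi$ derive $\mathit{Ans}()$ on a graph $G$ on which $\Omega_0$ fails, and fix a derivation tree. Every rule passes $\vec z$ unchanged to its intensional atoms, so all nodes assign the same values $\vec u$ to $\vec z$. The leaves are instances of $\mathit{Dom}$-rules, the only rules without intensional atoms, so $\mathsf{s}_a(u_a,u_a)$ holds for all $a$. As $\Omega_0$ fails, the $u_a$ are pairwise distinct. By induction from the leaves, all arguments of all facts in the tree lie in $\{u_1,\dots,u_k\}$. Identifying $u_a$ with $\gamma_a$, which is possible because the $u_a$ are distinct,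 we read each fact $\mathit{Acc}_{q,i}(\vec v,\vec u)$ as the configuration with state $q$, position $i$ and tape $\vec v$. In an instance of a rule for $(q,i,\gamma_a)$ the scanned symbol of the head configuration is $\gamma_a$, and the atom $A_j$ is its $j$-successor. By induction from the leaves each of these configurations has an accepting tree, and the child of the root is the initial configuration on $w$. So $\mathcal M$ accepts $w$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{cks}
Chandra, Kozen, and Stockmeyer, J. ACM 28, 1981.

\bibitem{rq}
\emph{Regular Queries on Graph Databases},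
\texttt{http://jreutter.sitios.ing.uc.cl/icdt15rq.pdf}.

\end{thebibliography}
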